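\title{Lindel\"of finite powers and a normal countable power: examples in ZFC}

\begin{abstract}
We prove in ZFC that for every $k<\omega$ there is a Tychonoff space $X$ such that $X^\kappa$ is Lindel\"of if and only if $X^\kappa$ is paracompact if and only if $\kappa\le k$, while $X^\kappa$ is normal if and only if $\kappa\le\omega$. Thus $X^k$ is Lindel\"of, $X^\omega$ is normal and $X^{k+1}$ is not paracompact, and the Continuum Hypothesis is not needed to obtain such spaces. The space $X$ is a closed subspace of a $\Sigma$-product of separable metrizable spaces, which makes $X^\omega$ normal. The Lindel\"of property of the finite powers is controlled by a coloring of pairs of countable ordinals that comes from Moore's oscillation theorem, which we prove in the form needed.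
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces in this paper are Tychonoff, that is, completely regular and $T_1$. For a space $X$ and a cardinal $\kappa$, we write $X^\kappa$ for the product of $\kappa$ copies of $X$ with the product topology; $X^0$ is a point.

Every Lindel\"of space is paracompact and every paracompact space is normal. All three properties pass to closed subspaces, and if $X\ne\emptyset$ and $\kappa\le\kappa'$, then $X^\kappa$ is homeomorphic to a closed subspace of $X^{\kappa'}$ (fix the remaining coordinates). So each property, once lost in some power of $X$, stays lost in all higher powers, and it makes sense to ask at which exponent this happens. For a compact space it never happens. For a separable metrizable space it does not happen up to $\kappa=\omega$, because $X^\omega$ has a countable base. The question of this paper is how early the covering properties can fail while normality survives up to the exponent $\omega$. Two results, which we quote from \cite{NP}, frame it.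

\begin{itemize}
\item[(i)] (A consequence of a result of Alster and Zenor.) Assume the Continuum Hypothesis. For every natural number $\lambda\ge1$ there is a space $X$ such that, for cardinals $\kappa$, the power $X^\kappa$ is paracompact (resp.\ Lindel\"of) if and only if $\kappa<\lambda$, and $X^\kappa$ is normal if and only if $\kappa<\omega_1$.
\item[(ii)] (Nagami 1968, Zenor 1971.) Let $X^\omega$ be normal. If $X^n$ is paracompact (resp.\ Lindel\"of) for all $n<\omega$, then $X^\omega$ is paracompact (resp.\ Lindel\"of).
\end{itemize}

By (ii), if $X^\omega$ is normal, then paracompactness either holds in $X^\omega$ or fails for the first time at a finite exponent $k+1$, and the same is true of the Lindel\"of property. By (i), under CH every finite exponent occurs. The following problem is posed in \cite{NP}.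

\medskip
\noindent\textbf{Problem.} \emph{Does ZFC alone prove that for every $k<\omega$ there is a space $X$ such that $X^k$ is paracompact (resp.\ Lindel\"of) and $X^\omega$ is normal, but $X^{k+1}$ is not paracompact (resp.\ Lindel\"of)?}
\medskip

The answer is yes, for both versions, and one space serves both.

\begin{theorem}[ZFC]\label{thm:main}
For every $k<\omega$ there is a Tychonoff space $X$ such that for every cardinal $\kappa$:
\begin{itemize}
\item[(a)] $X^\kappa$ is Lindel\"of $\iff$ $X^\kappa$ is paracompact $\iff$ $\kappa\le k$;
\item[(b)] $X^\kappa$ is normal $\iff$ $\kappa\le\omega$. Moreover, $X^\omega$ is collectionwise normal and all its closed discrete subsets are countable.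
\end{itemize}
\end{theorem}

In particular $X^k$ is Lindel\"of, hence paracompact, $X^\omega$ is normal, and $X^{k+1}$ is not paracompact, hence not Lindel\"of. With $\lambda=k+1$ the theorem says that statement (i) is a theorem of ZFC.

To see where the difficulty lies, consider the textbook example of a Lindel\"of space with a non-Lindel\"of square, the Sorgenfrey line. Its square fails to be Lindel\"of because the antidiagonal $\{(x,-x):x\in\mathbb R\}$ is closed, discrete and of size $\mathfrak c=2^{\aleph_0}$. The same set destroys normality: the square is separable, so it carries at most $\mathfrak c$ continuous real functions, whereas in a normal space Tietze's theorem would extend each of the $2^{\mathfrak c}$ functions from the antidiagonal to $[0,1]$. We need a gentler way for the Lindel\"of property to fail, and the model is the ordinal space $\omega_1$, where an increasing cover of length $\omega_1$ has no countable subcover although there is no large closed discrete set.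

The construction runs as follows. Closed subspaces of $\Sigma$-products of separable metrizable spaces are normal, have no uncountable closed discrete subsets, and form a class closed under countable powers (Section~\ref{sec:sigma}). Inside this class normality of $X^\omega$ costs nothing and paracompactness coincides with the Lindel\"of property. The simplest $\Sigma$-product, the space of countable subsets of $\omega_1$, settles the case $k=0$: it is not Lindel\"of because its points include all initial segments $\xi$ of $\omega_1$. For $k\ge1$ we cut every $\xi$ into $k+1$ pieces by a coloring $c$ of pairs of countable ordinals and put the $i$-th pieces into a space $Y_i$ (Section~\ref{sec:space}). The product $Y_0\times\dots\times Y_k$ reassembles the initial segments and is not Lindel\"of. A product of only $k$ of the spaces $Y_i$ is Lindel\"of provided that $k$ pieces are never enough to meet all members of certain countable families of finite sets.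

This requirement on $c$ suggests at first that CH cannot be dropped. There are $\aleph_1^{\aleph_0}=2^{\aleph_0}$ countable families of finite subsets of $\omega_1$, and a recursion of length $\omega_1$ that meets countably many new families at each stage sees them all only if CH holds. The coloring we use is obtained without any such list. It is given by a formula in terms of walks on countable ordinals, and its property follows from the oscillation theorem of J.~T.~Moore \cite{Moore}. Sections~\ref{sec:osc} and~\ref{sec:coloring} contain a complete proof of the oscillation theorem in the form needed and the construction of $c$; they use no topology and can be read directly after Section~\ref{sec:prelim}.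

\section{Preliminaries}\label{sec:prelim}

\subsection{Covering properties}

A space is \emph{Lindel\"of} if every open cover has a countable subcover, and \emph{paracompact} if every open cover has a locally finite open refinement that covers the space. A family of sets is \emph{discrete} if every point has a neighborhood meeting at most one member; unions of subfamilies of a discrete family of closed sets are closed. A space is \emph{collectionwise normal} if the members $F$ of any discrete family of closed sets have pairwise disjoint open neighborhoods $U_F\supset F$. We say that a space has \emph{countable extent} if all its closed discrete subsets are countable; this property passes to closed subspaces. Besides the facts recalled in the introduction we use that countable products and subspaces of separable metrizable spaces are separable metrizable, that such spaces have countable bases, and that metrizable spaces are normal.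

\begin{lemma}\label{lem:extent}
Let $Z$ be a space of countable extent.
\begin{itemize}
\item[(a)] If $Z$ is paracompact, then $Z$ is Lindel\"of.
\item[(b)] If $Z$ is normal, then $Z$ is collectionwise normal.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Given an open cover, take a locally finite open refinement $\mathcal V$ that covers $Z$ and consists of nonempty sets, and choose $x_V\in V$ for $V\in\mathcal V$. Every point has a neighborhood meeting finitely many $V$, hence containing finitely many of the points $x_V$; so $\{x_V:V\in\mathcal V\}$ is closed and discrete, and therefore countable. The map $V\mapsto x_V$ is finite-to-one because a point lies in finitely many $V$. Hence $\mathcal V$ is countable, and choosing a member of the original cover above each $V$ gives a countable subcover.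

(b) The members of a discrete family of nonempty closed sets are pairwise disjoint, and choosing one point from each gives a closed discrete set. So the family is countable; list it without repetition as $F_0,F_1,\dots$. By normality there are open sets $U_n\supset F_n$ with $\overline{U_n}\cap\bigcup_{m\ne n}F_m=\emptyset$. The sets $U_n\setminus\bigcup_{m<n}\overline{U_m}$ are open, pairwise disjoint, and contain the respective $F_n$.
\end{proof}

\subsection{Countable ordinals}

An ordinal is the set of all smaller ordinals. Thus for a set $L$ of ordinals, $L\subset\varepsilon$ says that all elements of $L$ are below $\varepsilon$, and $L\cap\varepsilon=\emptyset$ says that they are all at least $\varepsilon$; likewise $k=\{0,\dots,k-1\}$. We write $[S]^p$ for the set of $p$-element subsets of $S$. For finite $a\subset\omega_1$ the increasing enumeration is $a(0)<a(1)<\cdots$, and $a<b$ means $\max a<\min b$.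

A \emph{club} is a closed unbounded subset of $\omega_1$, and a set is \emph{stationary} if it meets every club. Stationary sets are unbounded and remain stationary when countably many points are removed; every club is stationary. The \emph{pressing-down lemma} says that if $E\subset\omega_1$ is stationary and $f(\gamma)<\gamma$ for all $\gamma\in E$, then $f$ is constant on a stationary subset of $E$.

We call $\mathcal A$ a \emph{disjoint family} if it is an uncountable family of pairwise disjoint nonempty finite subsets of $\omega_1$. Each ordinal belongs to at most one member, so: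
\begin{itemize}
\item[(D)] if $\mathcal A$ is a disjoint family and $\gamma<\omega_1$, then all but countably many $a\in\mathcal A$ have $\min a\ge\gamma$.
\end{itemize}

\subsection{Countable elementary submodels}

Several arguments need a countable set of objects closed under all relevant choices. The economical way to get one is the following. Let $\theta$ be a regular cardinal so large that all objects under discussion and their power sets belong to $H(\theta)$, the collection of sets whose transitive closure has size less than $\theta$. The statements to which we apply elementarity quantify only over such sets, so they are true if and only if they are true in $H(\theta)$. By the L\"owenheim--Skolem theorem, every countable subset of $H(\theta)$ is contained in a countable elementary submodel $M\prec H(\theta)$; we call such an $M$ a \emph{countable model}. Put $\delta=M\cap\omega_1$. We use the following rules.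

\begin{itemize}
\item[(M1)] If some object has a property whose parameters lie in $M$, then some object in $M$ has it. In particular, every object defined from parameters in $M$ is in $M$, and so is every finite subset of $M$.
\item[(M2)] A countable element of $M$ is a subset of $M$. Consequently, a set in $M$ with an element outside $M$ is uncountable.
\item[(M3)] $\delta$ is a countable limit ordinal, and $\delta\notin M$.
\item[(M4)] If $T\in M$ is a co-countable subset of $\omega_1$, then $\delta\in T$.
\item[(M5)] If $E\in M$, $E\subset\omega_1$ and $\delta\in E$, then $E$ is stationary.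
\end{itemize}

Rule (M1) is elementarity. For (M2), if $A\in M$ is countable and nonempty, then by (M1) some surjection $f\colon\omega\to A$ is in $M$, and so is each $f(n)$. For (M3), if $\alpha\in M\cap\omega_1$, then $\alpha\subset M$ by (M2) and $\alpha+1\in M$; and $\delta\in M$ would give $\delta\in\delta$. For (M4), the set $\omega_1\setminus T$ is a countable element of $M$, so it is contained in $\delta$. For (M5), if $E$ is not stationary, then some club $B\in M$ is disjoint from $E$; for each $\alpha<\delta$ the ordinal $\min(B\setminus\alpha)$ is in $M$, so $B\cap\delta$ is unbounded in $\delta$ and $\delta\in B$, contradicting $\delta\in E$.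

\section{$\Sigma$-products and the case $k=0$}\label{sec:sigma}

Let $D_s$ ($s\in\Lambda$) be spaces with base points, all denoted by $*$. The \emph{support} of $x\in\prod_{s\in\Lambda}D_s$ is $\operatorname{supp}x=\{s:x(s)\ne*\}$, and the \emph{$\Sigma$-product} is the subspace $\Sigma$ of all points with countable support. The reason such spaces are normal is that a countable model sees a countable set of coordinates on which everything is decided, and the product over countably many coordinates is metrizable.

\begin{proposition}\label{prop:sigma}
A $\Sigma$-product $\Sigma$ of separable metrizable spaces is normal and has countable extent.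
\end{proposition}

\begin{proof}
Let $\mathcal B_s$ be a countable base of $D_s$. For a finite function $\sigma$ with $\operatorname{dom}\sigma\subset\Lambda$ and $\sigma(s)\in\mathcal B_s$ put $[\sigma]=\{x\in\Sigma:x(s)\in\sigma(s)\text{ for all }s\in\operatorname{dom}\sigma\}$. These sets form a base of $\Sigma$. Let $M$ be a countable model containing $(D_s)_{s\in\Lambda}$, the base points, $(\mathcal B_s)_{s\in\Lambda}$ and the subsets of $\Sigma$ named below. Let $\Lambda_M=\Lambda\cap M$, let $P=\prod_{s\in\Lambda_M}D_s$, a metrizable space, and let $\pi\colon\Sigma\to P$ be the projection. For $x\in P$ let $x'\in\Sigma$ be the extension of $x$ by base points. Two consequences of (M1) and (M2) are used throughout. If $h\in\Sigma\cap M$, then $\operatorname{supp}h$ is a countable element of $M$, so $h$ equals $*$ off $\Lambda_M$. And $\sigma\upharpoonright\Lambda_M\in M$ for every $\sigma$, since $\mathcal B_s\subset M$ for $s\in\Lambda_M$. The main point is this.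

\begin{itemize}
\item[($\dagger$)] If $A\in M$, $A\subset\Sigma$, $x\in\overline{\pi(A)}$ and $x'\in[\sigma]$, then $[\sigma]\cap A\cap M\ne\emptyset$. In particular $x'\in\overline A$.
\end{itemize}
Indeed, let $\sigma_0=\sigma\upharpoonright\Lambda_M$. The basic neighborhood of $x$ in $P$ given by $\sigma_0$ meets $\pi(A)$, so $[\sigma_0]\cap A\ne\emptyset$, and by (M1) there is $h\in[\sigma_0]\cap A\cap M$. Off $\Lambda_M$ both $h$ and $x'$ equal $*$, and $x'\in[\sigma]$; hence $h\in[\sigma]$.

\emph{Normality.} Let $A_0,A_1$ be disjoint closed subsets of $\Sigma$, and take $M$ containing both. A point $x\in\overline{\pi(A_0)}\cap\overline{\pi(A_1)}$ would give $x'\in A_0\cap A_1$ by ($\dagger$). So the two closures are disjoint. Separate them by disjoint open subsets of $P$ and take preimages under $\pi$.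

\emph{Countable extent.} Suppose $A$ is an uncountable closed discrete subset of $\Sigma$, and take $M$ containing $A$. Pick $y\in A\setminus M$ and let $x=\pi(y)$. By ($\dagger$), $x'\in\overline A=A$. Choose $\sigma$ with $[\sigma]\cap A=\{x'\}$ and let $\sigma_0=\sigma\upharpoonright\Lambda_M$. By ($\dagger$) again, $[\sigma]\cap A\cap M\ne\emptyset$, which means $x'\in M$. Now $y\ne x'$ because $y\notin M$, and $y\in[\sigma_0]$ because $y$ agrees with $x'$ on $\Lambda_M$. By (M1) there is $h\in A\cap[\sigma_0]\cap M$ with $h\ne x'$. Off $\Lambda_M$ both $h$ and $x'$ equal $*$, so $h\in[\sigma]\cap A=\{x'\}$, a contradiction.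
\end{proof}

\begin{corollary}\label{cor:powers}
Let $X$ be a nonempty closed subspace of a $\Sigma$-product $\Sigma$ of separable metrizable spaces, and let $\kappa\le\omega$. Then $X^\kappa$ is normal, collectionwise normal and of countable extent, and $X^\kappa$ is paracompact if and only if it is Lindel\"of.
\end{corollary}

\begin{proof}
A sequence $(x_n)_{n<\omega}$ in $\prod_{s\in\Lambda}D_s$, viewed as a point of a product indexed by $\omega\times\Lambda$, has countable support if and only if each $x_n$ has. So $\Sigma^\omega$ is a $\Sigma$-product of separable metrizable spaces, and $X^\kappa$ is homeomorphic to a closed subspace of it. Apply Proposition~\ref{prop:sigma} and Lemma~\ref{lem:extent}.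
\end{proof}

\begin{example}[the case $k=0$]\label{ex:zero}
Let $\Sigma_0$ be the $\Sigma$-product in $2^{\omega_1}$ with base point $0$ in each coordinate. Its points are the characteristic functions $\chi_A$ of countable sets $A\subset\omega_1$. The open sets $V_\eta=\{x\in\Sigma_0:\eta\notin\operatorname{supp}x\}$, $\eta<\omega_1$, cover $\Sigma_0$ because supports are countable. If $H\subset\omega_1$ is countable and $\xi>\sup H$, then the point $\chi_\xi$, whose support is the initial segment $\xi$, lies in no $V_\eta$ with $\eta\in H$. So $\Sigma_0$ is not Lindel\"of. By Corollary~\ref{cor:powers} it is not paracompact, and $\Sigma_0^\omega$ is normal. Since $\Sigma_0^0$ is a point, $X=\Sigma_0$ solves the Problem for $k=0$.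
\end{example}

\section{The space built from a coloring}\label{sec:space}

Let $k\ge1$ throughout this section. We want the obstruction of Example~\ref{ex:zero} to appear in $X^{k+1}$ and in no lower power. So an initial segment $\xi$ should be a union of $k+1$ supports, and $k$ supports should be far from covering it.

\subsection{Avoiding colorings}

A coloring $c\colon[\omega_1]^2\to\{0,\dots,k\}$, written $c(\zeta,\xi)$ for $\zeta<\xi$, partitions each $\xi<\omega_1$ into the \emph{color classes}
\[
S_i(\xi)=\{\zeta<\xi:c(\zeta,\xi)=i\},\qquad i\le k .
\]

\begin{definition}\label{def:avoid}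
The coloring $c$ is \emph{$k$-avoiding} if for every disjoint family $\mathcal A$ there is $\delta<\omega_1$ such that for all $\xi_0,\dots,\xi_{k-1}\in[\delta,\omega_1)$ and all $i_0,\dots,i_{k-1}\in\{0,\dots,k\}$ some $a\in\mathcal A$ with $a\subset\delta$ is disjoint from $S_{i_0}(\xi_0)\cup\dots\cup S_{i_{k-1}}(\xi_{k-1})$. Such a $\delta$ is said to \emph{work for} $\mathcal A$.
\end{definition}

In words: the countably many members of $\mathcal A$ below $\delta$ cannot all be met by $k$ color classes of ordinals from $\delta$ on. The number $k$ cannot be replaced by $k+1$, since $S_0(\xi)\cup\dots\cup S_k(\xi)=\xi\supset\delta$ for $\xi\ge\delta$. This gap between $k$ and $k+1$ is the gap between $X^k$ and $X^{k+1}$.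

\begin{theorem}\label{thm:coloring}
For every $k\ge1$ there is a $k$-avoiding coloring $c\colon[\omega_1]^2\to\{0,\dots,k\}$.
\end{theorem}

The proof is in Section~\ref{sec:coloring}. For the rest of this section fix such a $c$.

\subsection{The spaces $Y_i$}

A first attempt at $Y_i$ is the set of all $\chi_A\in\Sigma_0$ with $A\subset S_i(\xi)$ for some $\xi$. Nothing makes this set closed in $\Sigma_0$, and without closedness Corollary~\ref{cor:powers} does not apply. A condition that involves only two coordinates at a time is easier to keep closed. We therefore let each element $\eta$ of the support carry a label, the trace on $\eta$ of the colors seen from some $\xi\ge\eta$, and require the label to give color $i$ to the smaller elements of the support.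

For $\xi<\omega_1$ let $c_\xi\colon\xi\to\{0,\dots,k\}$ be given by $c_\xi(\zeta)=c(\zeta,\xi)$. For $\eta<\omega_1$ let
\[
R_\eta=\{c_\xi\upharpoonright\eta:\eta\le\xi<\omega_1\}\subset\{0,\dots,k\}^\eta,\qquad D_\eta=\{*\}\sqcup R_\eta ,
\]
where $R_\eta$ has the subspace topology from the product $\{0,\dots,k\}^\eta$ and $*$ is an isolated point. Since $\eta$ is countable, $\{0,\dots,k\}^\eta$ is compact metrizable, and $D_\eta$ is separable metrizable. Let $\Sigma$ be the $\Sigma$-product of the spaces $D_\eta$, $\eta<\omega_1$, with base points $*$. For $i\le k$ let
\[
Y_i=\{x\in\Sigma:\ x(\eta)(\zeta)=i\text{ whenever }\zeta<\eta\text{ and }\zeta,\eta\in\operatorname{supp}x\},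
\]
and let $X=Y_0\oplus\dots\oplus Y_k$ be the topological sum.

\begin{lemma}\label{lem:Y}
Let $i\le k$.
\begin{itemize}
\item[(a)] $Y_i$ is closed in $\Sigma$.
\item[(b)] If some coordinates of a point of $Y_i$ are replaced by $*$, the result is in $Y_i$.
\item[(c)] If $x\in Y_i$ and $\eta\in\operatorname{supp}x$, there is $\xi\ge\eta$ with $\operatorname{supp}x\cap\eta\subset S_i(\xi)$.
\item[(d)] For every $\xi<\omega_1$ there is $y_i^\xi\in Y_i$ with $\operatorname{supp}y_i^\xi=S_i(\xi)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $\zeta<\eta$ the set of $x$ with $x(\zeta)=*$, or $x(\eta)=*$, or $x(\eta)\in R_\eta$ and $x(\eta)(\zeta)=i$, is clopen, because $*$ is isolated and evaluation at $\zeta$ is a continuous map from $R_\eta$ to the discrete space $\{0,\dots,k\}$. The set $Y_i$ is the intersection of these sets.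

(b) The new point has a smaller support and the same labels on it.

(c) Since $x(\eta)\in R_\eta$, there is $\xi\ge\eta$ with $x(\eta)=c_\xi\upharpoonright\eta$. For $\zeta\in\operatorname{supp}x\cap\eta$ we get $c(\zeta,\xi)=x(\eta)(\zeta)=i$.

(d) Put $y_i^\xi(\eta)=c_\xi\upharpoonright\eta$ for $\eta\in S_i(\xi)$ and $y_i^\xi(\eta)=*$ otherwise. If $\zeta<\eta$ are both in $S_i(\xi)$, then $y_i^\xi(\eta)(\zeta)=c(\zeta,\xi)=i$.
\end{proof}

\begin{remark}
Part (c) is the reason for allowing only labels from $R_\eta$. If all of $\{0,\dots,k\}^\eta$ were allowed, the points $x$ such that each $x(\eta)$ is $*$ or the constant function $i$ would form a closed copy of $\Sigma_0$ in $Y_i$, and $Y_i$ would not be Lindel\"of. Note also what (c) does not say: it places proper initial segments of $\operatorname{supp}x$ inside color classes, but not the whole support. This is the price of closedness, and it is paid in Lemma~\ref{lem:supports}.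
\end{remark}

The space $X$ is homeomorphic to the closed subspace $\{(i,x):x\in Y_i\}$ of $\{0,\dots,k\}\times\Sigma$, which is a $\Sigma$-product of separable metrizable spaces with one additional coordinate. So $X$ is Tychonoff and Corollary~\ref{cor:powers} applies to it.

\begin{proposition}\label{prop:notLindelof}
$X^{k+1}$ is neither Lindel\"of nor paracompact.
\end{proposition}

\begin{proof}
By Corollary~\ref{cor:powers} it suffices to show that the clopen subspace $Z=Y_0\times\dots\times Y_k$ of $X^{k+1}$ is not Lindel\"of. For $\eta<\omega_1$ let $V_\eta$ be the set of $(x_0,\dots,x_k)\in Z$ with $x_i(\eta)=*$ for all $i\le k$. These sets are open since $*$ is isolated, and they cover $Z$ since a union of $k+1$ supports is countable. Let $H\subset\omega_1$ be countable and $\xi>\sup H$. Each $\eta\in H$ lies in $S_i(\xi)=\operatorname{supp}y_i^\xi$ for $i=c(\eta,\xi)$, so the point $(y_0^\xi,\dots,y_k^\xi)$ lies in no $V_\eta$ with $\eta\in H$. The cover has no countable subcover.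
\end{proof}

\subsection{Supports avoid disjoint families}

Up to now any coloring would do. The avoiding property enters only through the next lemma, which transfers it from color classes to supports.

\begin{lemma}\label{lem:supports}
For every disjoint family $\mathcal A$ there is $\delta^*<\omega_1$ such that for all $w_0,\dots,w_{k-1}\in Y_0\cup\dots\cup Y_k$ some $G\in\mathcal A$ with $G\subset\delta^*$ is disjoint from $\operatorname{supp}w_0\cup\dots\cup\operatorname{supp}w_{k-1}$.
\end{lemma}

Consider first $k=1$: two colors, and a single point $w\in Y_i$. Let $\delta_0$ work for $\mathcal A$, fix by (D) some $G_1\in\mathcal A$ with $\min G_1\ge\delta_0$, and let $\delta^*=\max G_1+1$. If $\operatorname{supp}w\subset\delta_0$, then $G_1$ is disjoint from it. Otherwise there is $\eta\in\operatorname{supp}w$ with $\eta\ge\delta_0$, and Lemma~\ref{lem:Y}(c) gives $\xi\ge\eta$ with $\operatorname{supp}w\cap\delta_0\subset S_i(\xi)$. Since $\delta_0$ works for $\mathcal A$, some $G\in\mathcal A$ with $G\subset\delta_0$ misses $S_i(\xi)$, hence misses $\operatorname{supp}w$. So a support is harmless below $\delta_0$ if it reaches beyond $\delta_0$, and harmless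 above $\delta_0$ if it does not.

With two points the alternatives can conflict. The support of $w_0$ may end below $\delta_0$, which forces us to look above $\delta_0$, while the support of $w_1$ has elements there. We then need an ordinal $\delta_1$ that works for the members of $\mathcal A$ above $\delta_0$; and if $\operatorname{supp}w_1$ ends in $[\delta_0,\delta_1)$, we must go up once more. Each support ends in at most one interval, so $k+1$ intervals suffice for $k$ points.

\begin{proof}[Proof of Lemma~\ref{lem:supports}]
Put $\delta_{-1}=0$. For $s=0,\dots,k$ let $\mathcal A_s=\{G\in\mathcal A:\min G\ge\delta_{s-1}\}$, a disjoint family by (D), and let $\delta_s$ work for $\mathcal A_s$. Then $\delta_{s-1}<\delta_s$, because some member of $\mathcal A_s$ is contained in $\delta_s$. Let $\delta^*=\delta_k$.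

Let $w_j\in Y_{i_j}$ for $j<k$. Say that $j$ \emph{ends at level $s$} if $\operatorname{supp}w_j$ meets $[\delta_{s-1},\delta_s)$ and is contained in $\delta_s$. If $j$ ends at level $s$ and $s<s'$, then $\operatorname{supp}w_j\subset\delta_s\subset\delta_{s'-1}$, so $j$ does not end at level $s'$. There are $k$ indices and $k+1$ levels; fix a level $s$ at which no $j$ ends. For each $j<k$ we choose $\xi_j\ge\delta_s$ with
\begin{equation}\label{eq:capture}
\operatorname{supp}w_j\cap[\delta_{s-1},\delta_s)\subset S_{i_j}(\xi_j).
\end{equation}
If $\operatorname{supp}w_j$ has an element $\eta\ge\delta_s$, Lemma~\ref{lem:Y}(c) provides $\xi_j\ge\eta$. Otherwise $\operatorname{supp}w_j\subset\delta_s$; as $j$ does not end at level $s$, the left side of \eqref{eq:capture} is empty, and $\xi_j=\delta_s$ will do. Since $\delta_s$ works for $\mathcal A_s$, there is $G\in\mathcal A_s$ with $G\subset\delta_s$ disjoint from all $S_{i_j}(\xi_j)$. As $G\subset[\delta_{s-1},\delta_s)$, \eqref{eq:capture} shows that $G$ is disjoint from all $\operatorname{supp}w_j$.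
\end{proof}

\subsection{The power $X^k$ is Lindel\"of}

Given an open cover, we take a countable model $M$ and show that the basic open sets coded in $M$ already cover. A point $w$ is first cut off at $\delta=M\cap\omega_1$. A basic set containing the truncated point makes finitely many demands below $\delta$, which $w$ meets, and demands the value $*$ on a finite set $G_0$ above $\delta$, which $w$ may violate and which $M$ does not see. By elementarity $G_0$ can be replaced by the members of a disjoint family in $M$, and we need a member below $\delta$ that misses the supports. In $\Sigma_0$ this last step fails for the point $\chi_\delta$; here Lemma~\ref{lem:supports} supplies it.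

\begin{proposition}\label{prop:Lindelof}
$X^k$ is Lindel\"of.
\end{proposition}

\begin{proof}
The space $X^k$ is the sum of the finitely many clopen subspaces $W=\prod_{j<k}Y_{i_j}$ with $i_0,\dots,i_{k-1}\le k$, so it suffices to show that each such $W$ is Lindel\"of. Fix countable bases $\mathcal B_\eta$ of $D_\eta$ with $\{*\}\in\mathcal B_\eta$. For a finite function $\sigma$ with $\operatorname{dom}\sigma\subset k\times\omega_1$ and $\sigma(j,\eta)\in\mathcal B_\eta$ let
\[
[\sigma]=\{x\in W:\ x_j(\eta)\in\sigma(j,\eta)\text{ for all }(j,\eta)\in\operatorname{dom}\sigma\}.
\]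
These sets form a base of $W$. For finite $G\subset\omega_1$ let $\tau_G$ be the function on $k\times G$ with constant value $\{*\}$; thus $x\in[\tau_G]$ if and only if $G$ is disjoint from all $\operatorname{supp}x_j$.

Given an open cover of $W$, let $\mathcal O$ be the set of all $\sigma$ such that $[\sigma]$ is contained in a member of the cover. The sets $[\sigma]$, $\sigma\in\mathcal O$, cover $W$, and if $[\sigma']\subset[\sigma]$ and $\sigma\in\mathcal O$, then $\sigma'\in\mathcal O$. Let $M$ be a countable model containing $c$, $(\mathcal B_\eta)_{\eta<\omega_1}$, $W$ and $\mathcal O$, and let $\delta=M\cap\omega_1$. We show that $\{[\sigma]:\sigma\in\mathcal O\cap M\}$ covers $W$; as $M$ is countable, this yields a countable subcover of the given cover.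

Let $w=(w_j)_{j<k}\in W$. Let $z_j$ agree with $w_j$ below $\delta$ and equal $*$ on $[\delta,\omega_1)$. Then $z=(z_j)_{j<k}\in W$ by Lemma~\ref{lem:Y}(b). Pick $\sigma\in\mathcal O$ with $z\in[\sigma]$. Let $\sigma_0=\sigma\upharpoonright(k\times\delta)$ and let $G_0$ be the finite set of all $\eta\ge\delta$ such that $(j,\eta)\in\operatorname{dom}\sigma$ for some $j$. Then $\sigma_0\in M$, because $\mathcal B_\eta\subset M$ for $\eta<\delta$, and $w\in[\sigma_0]$, because $w$ and $z$ agree below $\delta$. If $G_0=\emptyset$, then $\sigma_0=\sigma\in\mathcal O\cap M$ and we are done. So let $G_0\ne\emptyset$.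

For $(j,\eta)\in\operatorname{dom}\sigma$ with $\eta\ge\delta$ we have $*=z_j(\eta)\in\sigma(j,\eta)$. Hence $[\sigma_0\cup\tau_{G_0}]\subset[\sigma]$ and $\sigma_0\cup\tau_{G_0}\in\mathcal O$. Let $\mathcal G$ be the set of all nonempty finite $G\subset\omega_1$ with $(k\times G)\cap\operatorname{dom}\sigma_0=\emptyset$ and $\sigma_0\cup\tau_G\in\mathcal O$. Then $\mathcal G\in M$ and $G_0\in\mathcal G$. The set $\{\min G:G\in\mathcal G\}$ is in $M$ and contains $\min G_0\ge\delta$, which is not in $M$; by (M2) it is uncountable. Choosing members of $\mathcal G$ recursively, each with minimum above all earlier ones, we obtain a disjoint family contained in $\mathcal G$, and by (M1) there is such a family $\mathcal A\in M$. Again by (M1), an ordinal $\delta^*$ as in Lemma~\ref{lem:supports} for $\mathcal A$ exists in $M$, so $\delta^*<\delta$. The lemma gives $G\in\mathcal A$ with $G\subset\delta^*$ disjoint from all $\operatorname{supp}w_j$. Then $w\in[\sigma_0\cup\tau_G]$ and $\sigma_0\cup\tau_G\in\mathcal O$. Finally, $G$ is a finite subset of $\delta$, so $G\in M$ and $\sigma_0\cup\tau_G\in M$.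
\end{proof}

\section{Uncountable powers and the proof of Theorem~\ref{thm:main}}\label{sec:main}

Let $X=\Sigma_0$ if $k=0$, and let $X$ be the space of Section~\ref{sec:space} if $k\ge1$. It remains to see that $X^{\omega_1}$ is not normal. The two cases need different arguments. For $k\ge1$ we find a closed copy of the discrete space $\mathbb N$ in $X$ and use the theorem of A.~H.~Stone (1948) that $\mathbb N^{\omega_1}$ is not normal. For $k=0$ we use a closed copy of $\omega_1$ instead.

\begin{lemma}\label{lem:plank}
The space $\omega_1\times(\omega_1+1)$, with the order topologies on the factors, is not normal.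
\end{lemma}

\begin{proof}
The sets $\Delta=\{(\alpha,\alpha):\alpha<\omega_1\}$ and $\omega_1\times\{\omega_1\}$ are disjoint and closed; $\Delta$ is the trace of the diagonal of $(\omega_1+1)^2$. Let $U\supset\Delta$ be open. For each limit $\alpha<\omega_1$ there is $f(\alpha)<\alpha$ with $(f(\alpha),\alpha]^2\subset U$. By pressing down, $f$ has a constant value $\beta$ on a stationary set $E$ of limit ordinals. Then $(\beta+1,\alpha)\in U$ for all $\alpha\in E$, and $E$ is unbounded, so $(\beta+1,\omega_1)\in\overline U$. Hence no open set containing $\omega_1\times\{\omega_1\}$ is disjoint from $U$.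
\end{proof}

\begin{proposition}\label{prop:notnormal}
$X^{\omega_1}$ is not normal.
\end{proposition}

\begin{proof}
Let $k\ge1$. Then $X$ is Lindel\"of, being a closed subspace of $X^k$, and it is not compact, since otherwise $X^{k+1}$ would be compact, contrary to Proposition~\ref{prop:notLindelof}. So $X$ is the union of an increasing sequence of open sets $U_n\ne X$. Choose $x_n\notin U_n$. Each $U_m$ contains $x_n$ only for $n<m$, so $\{x_n:n<\omega\}$ is infinite, closed and discrete. Thus $X^{\omega_1}$ contains a closed copy of $\mathbb N^{\omega_1}$ and is not normal.

Let $k=0$. The map $\alpha\mapsto\chi_\alpha$ from $\omega_1+1$ to $2^{\omega_1}$ is injective, and it is continuous because $\{\alpha:\chi_\alpha(\eta)=1\}=(\eta,\omega_1]$ is clopen for each $\eta$. As $\omega_1+1$ is compact, the map is a homeomorphism onto a closed subspace of $2^{\omega_1}$. The part mapped into $X=\Sigma_0$ is $\omega_1$, so $X$ contains a closed copy of $\omega_1$. Since $X^{\omega_1}\cong X\times X^{\omega_1}$ and $X$ contains a two-point set, $X^{\omega_1}$ contains a closed copy of $X\times2^{\omega_1}$, and hence of $\omega_1\times(\omega_1+1)$. Apply Lemma~\ref{lem:plank}.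
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Theorem~\ref{thm:coloring}]
The power $X^k$ is Lindel\"of, trivially for $k=0$ and by Proposition~\ref{prop:Lindelof} for $k\ge1$. For $\kappa\le k$ the power $X^\kappa$ is a closed subspace of $X^k$, so it is Lindel\"of and paracompact. The power $X^{k+1}$ is neither Lindel\"of nor paracompact, by Example~\ref{ex:zero} and Proposition~\ref{prop:notLindelof}, and it is a closed subspace of $X^\kappa$ for $\kappa>k$. This proves (a). Corollary~\ref{cor:powers} gives normality for $\kappa\le\omega$ and the additional properties of $X^\omega$. For $\kappa\ge\omega_1$ the power $X^\kappa$ contains a closed copy of $X^{\omega_1}$ and is not normal by Proposition~\ref{prop:notnormal}. This proves (b).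
\end{proof}

\section{The oscillation theorem}\label{sec:osc}

A $k$-avoiding coloring will be read off from an integer-valued function $\operatorname{osc}(\alpha,\beta)$, $\alpha<\beta<\omega_1$, with a strong uniformity: given two disjoint families, one can fix a member $a$ of the first and vary the member $b$ of the second so that all the numbers $\operatorname{osc}(\alpha,\beta)$, $\alpha\in a$, $\beta\in b$, increase by exactly one at each change. The number $\operatorname{osc}(\alpha,\beta)$ compares two functions $e_\alpha,e_\beta$ along a finite set $L(\alpha,\beta)\subset\alpha$. We define these two ingredients in turn.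

\subsection{Walks and their lower traces}

For $0<\beta<\omega_1$ fix $C_\beta\subset\beta$ as follows: $C_{\beta+1}=\{\beta\}$, and for limit $\beta$ the set $C_\beta$ is cofinal in $\beta$ of order type $\omega$. For $\alpha\le\beta$ the \emph{walk from $\beta$ to $\alpha$} is the sequence $\beta=\beta_0>\beta_1>\dots>\beta_n=\alpha$ given by $\beta_{l+1}=\min(C_{\beta_l}\setminus\alpha)$ as long as $\beta_l>\alpha$. The set $C_{\beta_l}\setminus\alpha$ is nonempty when $\beta_l>\alpha$, and a decreasing sequence of ordinals is finite, so the walk reaches $\alpha$. For $l<n$ the set $C_{\beta_l}\cap\alpha$ is finite, being a bounded part of $C_{\beta_l}$. The \emph{lower trace} records how close to $\alpha$ from below the sets $C_{\beta_l}$ have come so far: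
\[
L(\alpha,\beta)=\Bigl\{\max\bigcup_{l'\le l}(C_{\beta_{l'}}\cap\alpha)\ :\ l<n\text{ and the union is nonempty}\Bigr\}.
\]
It is a finite subset of $\alpha$, and $L(\alpha,\alpha)=\emptyset$. Early steps of the walk produce the small elements of $L(\alpha,\beta)$.

\begin{example}\label{ex:walk}
Suppose $C_\omega=\{0,2,4,\dots\}$ and $C_{\omega\cdot2}=\{3\}\cup\{\omega+n:n\ge1\}$. The walk from $\omega\cdot2$ to $7$ is $\omega\cdot2,\ \omega+1,\ \omega,\ 8,\ 7$. The sets $C_{\beta_l}\cap7$ are $\{3\}$, $\emptyset$, $\{0,2,4,6\}$, $\emptyset$, the running maxima are $3,3,6,6$, and $L(7,\omega\cdot2)=\{3,6\}$. This is the union of $L(\omega,\omega\cdot2)=\{3\}$ and $L(7,\omega)=\{6\}$. The target $3$ behaves differently: the walk from $\omega\cdot2$ jumps to $3$ at once, so $L(3,\omega\cdot2)=\emptyset$, although $L(\omega,\omega\cdot 2)=\{3\}$ and $L(3,\omega)=\{2\}$.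
\end{example}

The next lemma says that traces are additive when, as in the first case of the example, the trace of the lower walk lies entirely above the trace of the upper walk. The lemma after it says that this situation arises for all targets close enough below a limit ordinal.

\begin{lemma}\label{lem:split}
Let $\alpha<\delta<\gamma<\omega_1$ and let $\varepsilon$ be such that $L(\delta,\gamma)\subset\varepsilon$, $L(\alpha,\delta)\ne\emptyset$ and $L(\alpha,\delta)\cap\varepsilon=\emptyset$. Then $L(\alpha,\gamma)=L(\delta,\gamma)\cup L(\alpha,\delta)$.
\end{lemma}

\begin{proof}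
Since $\emptyset\ne L(\alpha,\delta)\subset[\varepsilon,\alpha)$, we have $\varepsilon<\alpha$. Let $\gamma=\gamma_0>\dots>\gamma_n=\delta$ be the walk from $\gamma$ to $\delta$ and let $A=\bigcup_{l<n}(C_{\gamma_l}\cap\delta)$. If $A\ne\emptyset$, then $\max A\in L(\delta,\gamma)\subset\varepsilon$; so $A\subset\varepsilon\subset\alpha$ in any case. Hence for $l<n$ the set $C_{\gamma_l}$ has no element in $[\alpha,\delta)$, which gives $C_{\gamma_l}\cap\alpha=C_{\gamma_l}\cap\delta$ and $\min(C_{\gamma_l}\setminus\alpha)=\min(C_{\gamma_l}\setminus\delta)$. So the walk from $\gamma$ to $\alpha$ begins with $\gamma_0,\dots,\gamma_n=\delta$ and continues as the walk from $\delta$ to $\alpha$, and its first $n$ steps contribute exactly $L(\delta,\gamma)$. At a later step the union in the definition is $A\cup A'$, where $A'$ is the corresponding union for the walk from $\delta$ to $\alpha$. If $A'=\emptyset$, nothing new is contributed. If $A'\ne\emptyset$, then $\max A'\in L(\alpha,\delta)$, so $\max A'\ge\varepsilon$ and $\max(A\cup A')=\max A'$. Thus the later steps contribute exactly the new elements $L(\alpha,\delta)$.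
\end{proof}

\begin{lemma}\label{lem:late}
If $\delta<\omega_1$ is a limit ordinal and $\varepsilon<\delta$, there is $\alpha_0$ with $\varepsilon<\alpha_0<\delta$ such that $L(\alpha,\delta)\ne\emptyset$ and $L(\alpha,\delta)\cap\varepsilon=\emptyset$ for all $\alpha\in[\alpha_0,\delta)$.
\end{lemma}

\begin{proof}
Let $\alpha_0=\min(C_\delta\setminus\varepsilon)+1$. For $\alpha\in[\alpha_0,\delta)$ the set $C_\delta\cap\alpha$ contains $\min(C_\delta\setminus\varepsilon)$, so the first step of the walk contributes $\max(C_\delta\cap\alpha)\ge\varepsilon$. The other elements of $L(\alpha,\delta)$ are maxima of larger sets.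
\end{proof}

\subsection{A coherent sequence of finite-to-one functions}

Write $f=^*g$ on $A$ if $\{\xi\in A:f(\xi)\ne g(\xi)\}$ is finite.

\begin{lemma}\label{lem:e}
There are functions $e_\beta\colon\beta\to\omega$, $\beta<\omega_1$, such that
\begin{itemize}
\item[(a)] $\{\xi<\beta:e_\beta(\xi)\le K\}$ is finite for all $\beta<\omega_1$ and $K<\omega$;
\item[(b)] $e_\beta=^*e_\alpha$ on $\alpha$ whenever $\alpha<\beta$.
\end{itemize}
\end{lemma}

\begin{proof}
We use recursion on $\beta$. Let $e_0=\emptyset$, and let $e_{\beta+1}$ extend $e_\beta$ by $e_{\beta+1}(\beta)=0$; this preserves (a) and (b). For limit $\beta$ take $0=\beta_0<\beta_1<\cdots$ cofinal in $\beta$ and put $e_\beta(\xi)=\max\{e_{\beta_{n+1}}(\xi),n\}$ for $\xi$ in the block $[\beta_n,\beta_{n+1})$. The set $\{\xi:e_\beta(\xi)\le K\}$ meets only the blocks with $n\le K$, and in each of them it is contained in the finite set $\{\xi:e_{\beta_{n+1}}(\xi)\le K\}$; this is (a). On the $n$-th block $e_\beta$ differs from $e_{\beta_{n+1}}$ only where $e_{\beta_{n+1}}<n$, a finite set, and $e_{\beta_{n+1}}=^*e_{\beta_m}$ there if $n<m$. As $\beta_m$ is the union of the blocks with $n<m$, we get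 $e_\beta=^*e_{\beta_m}$ on $\beta_m$. For $\alpha<\beta$ choose $m$ with $\alpha<\beta_m$; then $e_\beta=^*e_{\beta_m}=^*e_\alpha$ on $\alpha$.
\end{proof}

Fix such a sequence. The two properties pull in opposite directions, and both are used. By (b), finitely many functions $e_\beta$ with $\beta\ge\delta$ agree on a final segment of a limit ordinal $\delta$; this will produce stretches on which two functions are equal. By (a), a single $e_\alpha$ exceeds a given bound at all but finitely many points; this will produce stretches on which one function is larger.

\subsection{Oscillation}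

For a finite set $L$ of ordinals and functions $f,g$ defined on $L$ with values in $\omega$, let $\operatorname{Osc}(f,g,L)$ be the set of $\xi\in L$, other than $\min L$, such that $f(\xi^-)\le g(\xi^-)$ and $f(\xi)>g(\xi)$, where $\xi^-$ is the predecessor of $\xi$ in $L$. For instance, if the comparisons of $f$ with $g$ along a six-element set $L$ read $>,=,>,>,<,>$, the oscillations are the third and the sixth points. For $\alpha<\beta<\omega_1$ put
\[
\operatorname{osc}(\alpha,\beta)=|\operatorname{Osc}(e_\alpha,e_\beta,L(\alpha,\beta))|.
\]

\begin{theorem}[Moore \cite{Moore}]\label{thm:osc}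
Let $p,q,N\ge1$ and let $\mathcal A\subset[\omega_1]^p$ and $\mathcal B\subset[\omega_1]^q$ be disjoint families. There are $a\in\mathcal A$ and $b_0,\dots,b_{N-1}\in\mathcal B$ such that $a<b_m$ and
\[
\operatorname{osc}(a(u),b_m(v))=\operatorname{osc}(a(u),b_0(v))+m\qquad\text{for all }u<p,\ v<q,\ m<N .
\]
\end{theorem}

For the rest of this section fix $\mathcal A$, $\mathcal B$, $N$, a countable model $M$ containing $(C_\beta)_\beta$, $(e_\beta)_\beta$, $\mathcal A$, $\mathcal B$, and $\delta=M\cap\omega_1$. The letters $u$ and $v$ range over $p$ and $q$. A \emph{high pair} is a pair $(a,b)\in\mathcal A\times\mathcal B$ with $\min a,\min b>\delta$; high pairs exist by (D). We note that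
\begin{equation}\label{eq:inM}
e_\beta\upharpoonright\varepsilon\in M\qquad\text{whenever }\varepsilon<\delta\le\beta,
\end{equation}
since $e_\beta\upharpoonright\varepsilon$ is obtained from $e_\varepsilon\in M$ by changing finitely many values.

The plan is as follows. The final $a$ will lie just below $\delta$ and the $b_m$ above $\delta$, so that by Lemma~\ref{lem:split} each trace $L(a(u),b_m(v))$ splits into $L(\delta,b_m(v))$ and a part that does not depend on $m$. We must therefore control the traces $L(\delta,b(v))$ and the comparisons along them. The difficulty is that $pq$ numbers must move together. The Step Lemma resolves it by appending one common block $F$ to all $q$ traces, with a prescribed comparison on $F$, while leaving everything below $F$ unchanged. During the construction the role of $a$ is played by a set above $\delta$, whose functions $e_{a(u)}$ are defined on all of $\delta$; only at the end is it reflected below $\delta$.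

\begin{lemma}[Step Lemma]\label{lem:step}
Let $(a,b)$ be a high pair and let $R$ be one of the relations $=$ and $>$. There are a high pair $(a^+,b^+)$, an ordinal $\varepsilon<\delta$ and a nonempty finite set $F\subset[\varepsilon,\delta)$ such that for all $u,v$:
\begin{itemize}
\item[(1)] $L(\delta,b(v))\subset\varepsilon$, $\ e_{a^+(u)}\upharpoonright\varepsilon=e_{a(u)}\upharpoonright\varepsilon$ and $e_{b^+(v)}\upharpoonright\varepsilon=e_{b(v)}\upharpoonright\varepsilon$;
\item[(2)] $L(\delta,b^+(v))=L(\delta,b(v))\cup F$;
\item[(3)] $e_{a^+(u)}(\xi)\mathrel{R}e_{b^+(v)}(\xi)$ for all $\xi\in F$.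
\end{itemize}
\end{lemma}

\begin{proof}
The idea is to find $\gamma>\delta$ and a pair that looks from $\gamma$ as $(a,b)$ looks from $\delta$. The walks from the new $b^+(v)$ to $\delta$ then all pass through $\gamma$, and the common block is $F=L(\delta,\gamma)$.

The sets $L(\delta,b(v))$ are finite subsets of the limit ordinal $\delta$, and each of the functions $e_{a(u)},e_{b(v)}$ differs from $e_\delta$ at finitely many points of $\delta$. So there is $\varepsilon<\delta$ such that all $L(\delta,b(v))\subset\varepsilon$ and all $e_{a(u)},e_{b(v)}$ agree with $e_\delta$ on $[\varepsilon,\delta)$. For a limit ordinal $\gamma$ with $\varepsilon<\gamma<\omega_1$, a \emph{copy at $\gamma$} is a pair $(a',b')\in\mathcal A\times\mathcal B$ with $\min a',\min b'>\gamma$ such that for all $u,v$: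
\begin{itemize}
\item[(E1)] $L(\gamma,b'(v))=L(\delta,b(v))$;
\item[(E2)] $e_{a'(u)}\upharpoonright\varepsilon=e_{a(u)}\upharpoonright\varepsilon$ and $e_{b'(v)}\upharpoonright\varepsilon=e_{b(v)}\upharpoonright\varepsilon$;
\item[(E3)] $e_{a'(u)}$ and $e_{b'(v)}$ agree with $e_\gamma$ on $[\varepsilon,\gamma)$.
\end{itemize}
Let $E$ be the set of $\gamma$ at which there is a copy. The parameters in this definition are $\varepsilon$, the finite sets $L(\delta,b(v))\subset\varepsilon$ and the restrictions to $\varepsilon$, which are in $M$ by \eqref{eq:inM}. So $E\in M$. The pair $(a,b)$ is a copy at $\delta$, so $E$ is stationary by (M5).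

Whichever $R$ is given, the following observation takes care of $b^+$.
\begin{itemize}
\item[($\ast$)] Let $\gamma\in E$, $\gamma>\delta$, let $F=L(\delta,\gamma)$ be nonempty and disjoint from $\varepsilon$, and let $(a',b')$ be a copy at $\gamma$. Then $b^+=b'$ satisfies (2) and its part of (1), and $e_{a'(u)}=e_{b'(v)}=e_\gamma$ on $F$.
\end{itemize}
Indeed, Lemma~\ref{lem:split} applies to $\delta<\gamma<b'(v)$, since $L(\gamma,b'(v))=L(\delta,b(v))\subset\varepsilon$ by (E1), and it gives (2). The rest is (E2) and (E3), as $F\subset[\varepsilon,\delta)\subset[\varepsilon,\gamma)$.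

We cannot choose $\gamma$ for $\delta$ directly by Lemma~\ref{lem:late}, which fixes the upper ordinal and varies the lower one. Pressing down reverses the roles.

\medskip\noindent\emph{Claim 1. For $\varepsilon'\in[\varepsilon,\omega_1)$ let $T(\varepsilon')$ be the set of $\delta'<\omega_1$ for which some $\gamma\in E$ with $\gamma>\delta'$ has $L(\delta',\gamma)\ne\emptyset$ and $L(\delta',\gamma)\cap\varepsilon'=\emptyset$. Then $T(\varepsilon')$ is co-countable.}

\smallskip
For $\gamma\in E$ with $\gamma>\varepsilon'$ let $\alpha_\gamma<\gamma$ be given by Lemma~\ref{lem:late} for $\gamma$ and $\varepsilon'$. By pressing down, $\alpha_\gamma$ has a constant value $\alpha^*$ on a stationary set $E'\subset E$. If $\delta'\ge\alpha^*$, any $\gamma\in E'$ above $\delta'$ has $\delta'\in[\alpha_\gamma,\gamma)$ and shows that $\delta'\in T(\varepsilon')$. This proves Claim 1.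

\medskip\noindent\emph{The case where $R$ is $=$.} The set $T(\varepsilon)$ is in $M$ and co-countable, so $\delta\in T(\varepsilon)$ by (M4), witnessed by some $\gamma\in E$. Let $F=L(\delta,\gamma)$ and let $(a^+,b^+)$ be a copy at $\gamma$. It is a high pair, and (1)--(3) hold by ($\ast$) and (E2).

\medskip\noindent\emph{The case where $R$ is $>$.} Now $a^+$ must be chosen independently of the copy. Let $\mathcal A'$ be the set of $a'\in\mathcal A$ with $\min a'\ge\varepsilon$ and $e_{a'(u)}\upharpoonright\varepsilon=e_{a(u)}\upharpoonright\varepsilon$ for all $u$. Then $\mathcal A'\in M$ by \eqref{eq:inM}, and $a\in\mathcal A'$. Moreover $a\notin M$, since otherwise $a\subset\delta$. By (M2), $\mathcal A'$ is uncountable, hence a disjoint family. Let $T$ be the set of $\delta'<\omega_1$ for which there are $a'\in\mathcal A'$ with $\min a'>\delta'$ and $\gamma\in E$ with $\gamma>\delta'$ such that $L(\delta',\gamma)$ is nonempty and disjoint from $\varepsilon$, and $e_{a'(u)}>e_\gamma$ on $L(\delta',\gamma)$ for all $u$. Then $T\in M$.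

\medskip\noindent\emph{Claim 2. $T$ is co-countable.}

\smallskip
Suppose $\omega_1\setminus T$ is uncountable. By recursion on $\nu<\omega_1$ choose $\delta_\nu\notin T$ and $\gamma_\nu\in E$ with $\gamma_\nu>\delta_\nu$ such that $F_\nu=L(\delta_\nu,\gamma_\nu)$ is nonempty and disjoint from $\varepsilon_\nu=\max\{\varepsilon,\sup_{\mu<\nu}(\max F_\mu+1)\}$. This is possible because the uncountable set $\omega_1\setminus T$ meets the co-countable set $T(\varepsilon_\nu)$. The sets $F_\nu$ are pairwise disjoint. The map $\nu\mapsto\max\{e_{\gamma_\nu}(\xi):\xi\in F_\nu\}$ takes $\omega_1$ to $\omega$, so there are $K<\omega$ and a countably infinite set $I\subset\omega_1$ with $e_{\gamma_\nu}\le K$ on $F_\nu$ for $\nu\in I$. By (D) there is $a'\in\mathcal A'$ with $\min a'>\sup_{\nu\in I}\delta_\nu$. By Lemma~\ref{lem:e}(a), only finitely many $\zeta$ satisfy $e_{a'(u)}(\zeta)\le K$ for some $u$, so one of the infinitely many disjoint sets $F_\nu$, $\nu\in I$, contains no such $\zeta$. For this $\nu$ we have $e_{a'(u)}>K\ge e_{\gamma_\nu}$ on $F_\nu$ for all $u$, so $\delta_\nu\in T$, a contradiction. This proves Claim 2.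

\medskip
By (M4), $\delta\in T$, witnessed by some $a^+\in\mathcal A'$ and $\gamma\in E$. Let $F=L(\delta,\gamma)$ and let $b^+$ be the second member of a copy at $\gamma$. Then $(a^+,b^+)$ is a high pair, (1) and (2) hold by ($\ast$) and the definition of $\mathcal A'$, and on $F$ we have $e_{b^+(v)}=e_\gamma<e_{a^+(u)}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:osc}]
\emph{Building the traces.} A block with $=$ followed by a block with $>$ creates exactly one oscillation, so we alternate. Start with any high pair $(a^0,b^0)$. For $l=0,\dots,2N-2$ obtain $(a^{l+1},b^{l+1})$, $\varepsilon_l$ and $F_l$ from $(a^l,b^l)$ by the Step Lemma with the relation $R_l$, where $R_l$ is $=$ for even $l$ and $>$ for odd $l$. Put $L^l_v=L(\delta,b^l(v))$. By (1) and (2),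
\[
L^l_v=L^0_v\cup F_0\cup\dots\cup F_{l-1},
\]
and each block $F_l$ lies above $L^l_v$, since $L^l_v\subset\varepsilon_l$ and $F_l\cap\varepsilon_l=\emptyset$. The step from $l'$ to $l'+1$ changes no value below $\varepsilon_{l'}$, and $L^l_v\subset L^{l'}_v\subset\varepsilon_{l'}$ for $l\le l'$. By induction, for $l\le l'\le2N-1$,
\begin{equation}\label{eq:frozen}
e_{a^{l'}(u)}=e_{a^l(u)}\quad\text{and}\quad e_{b^{l'}(v)}=e_{b^l(v)}\qquad\text{on }L^l_v .
\end{equation}
Let $\bar a=a^{2N-1}$ and $b_m=b^{2m+1}$ for $m<N$. For $l\le2m$ we have $F_l\subset L^{l+1}_v$, so \eqref{eq:frozen} and (3) give $e_{\bar a(u)}=e_{a^{l+1}(u)}\mathrel{R_l}e_{b^{l+1}(v)}=e_{b_m(v)}$ on $F_l$. The comparison of $e_{\bar a(u)}$ with $e_{b_m(v)}$ along $L(\delta,b_m(v))=L_v^{2m+1}$ therefore reads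
\[
\underbrace{\ ?\ }_{L^0_v}\ \ \underbrace{\ =\ }_{F_0}\ \ \underbrace{\ >\ }_{F_1}\ \ \underbrace{\ =\ }_{F_2}\ \ \cdots\ \ \underbrace{\ >\ }_{F_{2m-1}}\ \ \underbrace{\ =\ }_{F_{2m}} .
\]
Let $o_{uv}(m)=|\operatorname{Osc}(e_{\bar a(u)},e_{b_m(v)},L^{2m+1}_v)|$. The oscillations in the initial part $L^1_v=L^0_v\cup F_0$ depend only on the values there, where $e_{b_m(v)}=e_{b_0(v)}$ by \eqref{eq:frozen}; their number is $o_{uv}(0)$. For odd $l\le 2m-1$ the point $\min F_l$ is an oscillation, because its predecessor $\max F_{l-1}$ carries $=$; the other points of $F_l$ are not, because their predecessors carry $>$. For even $l$ no point of $F_l$ is an oscillation, because it does not carry $>$. Hence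
\begin{equation}\label{eq:count}
o_{uv}(m)=o_{uv}(0)+m,\qquad\text{and}\qquad e_{\bar a(u)}=e_{b_m(v)}\text{ at }\max L(\delta,b_m(v)).
\end{equation}

\emph{Reflecting $\bar a$ below $\delta$.} Choose $\varepsilon^*<\delta$ such that all $L(\delta,b_m(v))\subset\varepsilon^*$ and all $e_{b_m(v)}$ agree with $e_\delta$ on $[\varepsilon^*,\delta)$. Let $\alpha_0\in(\varepsilon^*,\delta)$ be given by Lemma~\ref{lem:late} for $\delta$ and $\varepsilon^*$. The set $\bar a$ is a member of $\mathcal A$ with minimum above $\alpha_0$, and the functions $e_{\bar a(u)}\upharpoonright\varepsilon^*$ are in $M$ by \eqref{eq:inM}. By (M1) there is $a\in\mathcal A\cap M$ with $\min a>\alpha_0$ and $e_{a(u)}\upharpoonright\varepsilon^*=e_{\bar a(u)}\upharpoonright\varepsilon^*$ for all $u$. Then $a\subset\delta$ by (M2), so $a<b_m$ for all $m$. By the choice of $\alpha_0$, the set $P_u=L(a(u),\delta)$ is nonempty and contained in $[\varepsilon^*,\delta)$, and Lemma~\ref{lem:split} gives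
\[
L(a(u),b_m(v))=L(\delta,b_m(v))\cup P_u ,
\]
with the first part below $\varepsilon^*$. In the first part $e_{a(u)}=e_{\bar a(u)}$, so it contains $o_{uv}(m)$ oscillations of $e_{a(u)}$ against $e_{b_m(v)}$. On $P_u$ we have $e_{b_m(v)}=e_\delta$, so whether a point of $P_u$ other than $\min P_u$ is an oscillation does not depend on $m$. The predecessor of $\min P_u$ is $\max L(\delta,b_m(v))$, which does depend on $m$; but there the two functions are equal by \eqref{eq:count}, so $\min P_u$ is an oscillation if and only if $e_{a(u)}(\min P_u)>e_\delta(\min P_u)$. This is why each $b_m$ was taken after a step with $=$. Thus the number of oscillations in $P_u$ is independent of $m$, and \eqref{eq:count} gives $\operatorname{osc}(a(u),b_m(v))=\operatorname{osc}(a(u),b_0(v))+m$.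
\end{proof}

\section{The coloring}\label{sec:coloring}

Theorem~\ref{thm:osc} gives no information about the values $\operatorname{osc}(a(u),b_0(v))$; it only says that they can be shifted together by $m=0,\dots,N-1$. To turn a common shift into a choice of colors we let $\operatorname{osc}(\alpha,\beta)$ drive a rotation of the circle $\mathbb T=\mathbb R/\mathbb Z$, of total length $1$, by an angle $\rho_\alpha$. Different elements $\alpha$ of $a$ must be steered independently by the same $m$, and for this we use the Kronecker--Weyl theorem: if $1,\rho_0,\dots,\rho_{p-1}$ are linearly independent over $\mathbb Q$, then $\{(m\rho_0,\dots,m\rho_{p-1}):m<\omega\}$ is dense in $\mathbb T^p$.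

Let $k\ge1$. Choose reals $\rho_\alpha$, $\alpha<\omega_1$, recursively so that $\rho_\alpha$ is outside the countable $\mathbb Q$-linear span of $1$ and the $\rho_{\alpha'}$, $\alpha'<\alpha$. Then $1$ and the $\rho_\alpha$ are linearly independent over $\mathbb Q$. Divide $\mathbb T$ into the half-open arcs $A_i=\bigl[\frac i{k+1},\frac{i+1}{k+1}\bigr)$, $i\le k$, and for $\alpha<\beta<\omega_1$ define
\[
c(\alpha,\beta)=i\iff\operatorname{osc}(\alpha,\beta)\,\rho_\alpha\in A_i\pmod 1 .
\]
Equivalently, $c(\alpha,\beta)$ is the integer part of $k+1$ times the fractional part of $\operatorname{osc}(\alpha,\beta)\rho_\alpha$.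

The mechanism is visible for $k=1$ and a family $\mathcal A$ of singletons $\{\alpha\}$. Each orbit $\{m\rho_\alpha:m<\omega\}$ is dense, so a finite part $\{m\rho_\alpha:m<N\}$ meets every open half circle, and after shrinking $\mathcal A$ one $N$ serves all $\alpha$. If no $\delta$ works, then for each $\delta$ there are $\xi^\delta\ge\delta$ and a color $i^\delta$ with $c(\alpha,\xi^\delta)=i^\delta$ for all $\{\alpha\}\in\mathcal A$ with $\alpha<\delta$; for uncountably many $\delta$ the color is the same, say $i$. Theorem~\ref{thm:osc} produces $\alpha$ and $N$ of these $\delta$ above $\alpha$ for which $\operatorname{osc}(\alpha,\xi^\delta)$ takes the values $n,n+1,\dots,n+N-1$. Then all points $m\rho_\alpha$, $m<N$, lie in the half circle $A_i-n\rho_\alpha$ and miss the interior of the opposite one, against the choice of $N$. In general, each coordinate has to avoid up to $k$ arcs in unknown positions; since each has length $\frac1{k+1}$, they leave a gap whose length is bounded below in advance.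

\begin{proof}[Proof of Theorem~\ref{thm:coloring}]
We show that $c$ is $k$-avoiding. Let $\mathcal A$ be a disjoint family. An ordinal that works for an uncountable subfamily works for $\mathcal A$, so we may shrink $\mathcal A$, and we first arrange $\mathcal A\subset[\omega_1]^p$ for some $p\ge1$.

\emph{Choice of $N$.} It must be fixed before Theorem~\ref{thm:osc} is applied, hence uniformly in $a$. Let $\ell=\frac1{k(k+1)}$ and $Q=2k(k+1)$, so $\ell=2/Q$. An open arc $(x,x+\ell)$ contains the arc $\bigl(\frac sQ,\frac{s+1}Q\bigr)$ with $s=\lceil Qx\rceil$, because $Qx\le s$ and $s+1<Qx+2$. For $a\in\mathcal A$ the set $\{(m\rho_{a(u)})_{u<p}:m<\omega\}$ is dense in $\mathbb T^p$, so it meets each of the $Q^p$ products of $p$ arcs of the form $\bigl(\frac sQ,\frac{s+1}Q\bigr)$. Hence there is $N(a)\ge1$ such that $\{(m\rho_{a(u)})_{u<p}:m<N(a)\}$ meets every product of $p$ open arcs of length $\ell$. Shrinking $\mathcal A$ again, we assume $N(a)=N$ for all $a\in\mathcal A$.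

\emph{The family of counterexamples.} Suppose no $\delta$ works for $\mathcal A$. For each $\delta<\omega_1$ pick $\xi^\delta_j\ge\delta$ and $i^\delta_j\le k$, $j<k$, such that
\begin{equation}\label{eq:counter}
\text{every }a\in\mathcal A\text{ with }a\subset\delta\text{ has }c(\zeta,\xi^\delta_j)=i^\delta_j\text{ for some }\zeta\in a,\ j<k .
\end{equation}
Let $b^\delta=\{\delta\}\cup\{\xi^\delta_j:j<k\}$. We include $\delta$ so that $\min b^\delta=\delta$ and $a<b^\delta$ implies $a\subset\delta$. Choosing ordinals $\delta$ recursively, each above all earlier sets $b^{\delta'}$, we get uncountably many $\delta$ with pairwise disjoint $b^\delta$. The size $q$ of $b^\delta$ and the sets of forbidden colors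
\[
I_v=\{i^\delta_j:\ j<k,\ \xi^\delta_j=b^\delta(v)\},\qquad v<q,
\]
allow only finitely many possibilities, so they are constant on an uncountable set $\Gamma$ of these $\delta$. Each $j<k$ contributes one color to one $I_v$, so $1\le\sum_{v<q}|I_v|\le k$. Apply Theorem~\ref{thm:osc} to $\mathcal A$, $\mathcal B=\{b^\delta:\delta\in\Gamma\}$ and $N$ to get $a,b_0,\dots,b_{N-1}$, and put $n_{uv}=\operatorname{osc}(a(u),b_0(v))$.

\emph{Choice of $m$.} Since $\operatorname{osc}(a(u),b_m(v))\,\rho_{a(u)}=n_{uv}\rho_{a(u)}+m\rho_{a(u)}$, we have $c(a(u),b_m(v))=i$ if and only if $m\rho_{a(u)}\in A_i-n_{uv}\rho_{a(u)}$ in $\mathbb T$. For $u<p$ let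
\[
B_u=\bigcup_{v<q}\ \bigcup_{i\in I_v}\bigl(A_i-n_{uv}\rho_{a(u)}\bigr)\subset\mathbb T .
\]
This is a union of at least one and at most $k$ arcs of length $\frac1{k+1}$. Its complement has total length at least $1-\frac k{k+1}=\frac1{k+1}$ and is a union of at most $k$ arcs, so one of these has length at least $\frac1{k(k+1)}=\ell$. Let $J_u$ be an open arc of length $\ell$ disjoint from $B_u$. By the choice of $N$ there is $m<N$ with $m\rho_{a(u)}\in J_u$ for all $u<p$. Then $c(a(u),b_m(v))\notin I_v$ for all $u<p$ and $v<q$.

Write $b_m=b^\delta$ with $\delta\in\Gamma$. From $a<b_m$ we get $a\subset\delta$. For $\zeta\in a$ and $j<k$ take $v$ with $\xi^\delta_j=b^\delta(v)$; then $i^\delta_j\in I_v$, so $c(\zeta,\xi_j^\delta)\ne i^\delta_j$. This contradicts \eqref{eq:counter}. Hence some $\delta$ works for $\mathcal A$.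
\end{proof}

With Theorem~\ref{thm:coloring} established, the proof of Theorem~\ref{thm:main} in Section~\ref{sec:main} is complete.

\begin{thebibliography}{9}

\bibitem{Moore}
J.~T.~Moore, \emph{A solution to the L space problem}, J. Amer. Math. Soc. \textbf{19} (2006).

\bibitem{NP}
\emph{Normality and paracompactness in finite and countable Cartesian products}, \texttt{http://matwbn.icm.edu.pl/ksiazki/fm/fm105/fm10518.pdf}.

\end{thebibliography}
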